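# Separating two words can be exponentially harder than separating their reversals

## Three statements and what they say

**Theorem 1.** For distinct words $w,x\in\{0,1\}^*$ let $\mathrm{sep}(w,x)$ be the minimum number of states of a deterministic finite automaton that accepts $w$ and rejects $x$, and let $w^R$ be the reversal of $w$. Let $n\ge 3$ be odd and let $m\ge 1$ satisfy $\binom m2<2^n-2$. Then there are distinct $w,x\in\{0,1\}^*$ with
$$\mathrm{sep}(w^R,x^R)\le n+2,\qquad \mathrm{sep}(w,x)>m .$$

**Corollary.** For every odd $n\ge 5$ some pair of distinct binary words satisfies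
$$\frac{\mathrm{sep}(w,x)}{\mathrm{sep}(w^R,x^R)}>\frac{2^{(n+1)/2}}{n+2}.$$
Hence
$$\sup\left\{\frac{\mathrm{sep}(w,x)}{\mathrm{sep}(w^R,x^R)} : w,x\in\{0,1\}^*,\ w\neq x\right\}=\infty .$$

**Theorem 2.** Let $F(k)=\max\{\mathrm{sep}(w,x): w\ne x,\ \mathrm{sep}(w^R,x^R)\le k\}$. Then $F(k)\le 2^k$ for all $k\ge 2$, and $F(k)>2^{\lfloor (k-1)/2\rfloor}$ for all $k\ge 7$. So $F(k)=2^{\Theta(k)}$.

Let us unpack this. A deterministic finite automaton (DFA) $D$ over $\{0,1\}$ has a finite state set, a start state $q_0$, a set of accepting states, and a transition function that is total: every state has a successor on each letter. (If partial transition functions were allowed, adding one dead state would change $\mathrm{sep}$ by at most $1$, so nothing qualitative depends on this convention.) We write $\delta_D(q,w)$ for the state reached from $q$ after reading $w$ from left to right, and $\delta_D(w)=\delta_D(q_0,w)$. Since we may choose the accepting set as we like, a given transition structure can be used to separate $w$ from $x$ if and only if $\delta_D(w)\ne\delta_D(x)$. So $\mathrm{sep}(w,x)>m$ means that *every* DFA with at most $m$ states ends in the same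 state on $w$ and on $x$. Complementing the accepting set shows $\mathrm{sep}(w,x)=\mathrm{sep}(x,w)$.

The question comes from "On the Gap Between Separating Words and Separating Their Reversals" (https://www.cirm-math.fr/ProgWeebly/Renc1502/Ebrahimnejad.pdf). It is known that $\mathrm{sep}(w,x)$ and $\mathrm{sep}(w^R,x^R)$ may differ, and that their difference is unbounded. The question is whether their ratio is unbounded. The Corollary says yes, and Theorem 2 says that one quantity can be exponential in the other, but no more than that.

To get a feeling for the numbers in Theorem 1: for $n=5$ the condition reads $\binom m2<30$, so $m=8$ is allowed, and we get $\mathrm{sep}(w^R,x^R)\le 7$ and $\mathrm{sep}(w,x)>8$. For $n=7$ we may take $m=16$, since $\binom{16}{2}=120<126$, and the two numbers are $9$ and $16$. From here on the gap opens quickly.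

## First letter against last letter

The smallest example of asymmetry is $\mathrm{sep}(1000,0010)=3$ but $\mathrm{sep}(0001,0100)=2$. Let us verify both.

The words $0001$ and $0100$ have different last letters, and a two-state automaton can remember the last letter read. One state never separates anything. So $\mathrm{sep}(0001,0100)=2$.

Now $1000$ and $0010$ have different *first* letters. To remember the first letter, three states suffice: a start state that is left at once, and two sinks, "first letter was $0$" and "first letter was $1$". So $\mathrm{sep}(1000,0010)\le 3$. Can two states do it? On a two-element state set, the letter $0$ acts as a constant map, as the identity, or as the swap. If $0$ is constant, both words end with $0$ and so end in the same state. If $0$ is the identity, both words act as a single $1$. If $0$ is the swap, then $00$ is the identity, so $1000$ and $0010$ both act as $10$. In every case the two words end in the same state, so $\mathrm{sep}(1000,0010)=3$.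

Reading direction matters, then, because a DFA forgets. The ratio here is only $3/2$.

## The subset construction caps the gap at $2^k$

We first prove the upper bound of Theorem 2, because it tells us what a left-to-right reader would need in order to imitate a right-to-left one.

**Proof that $F(k)\le 2^k$.** Let $\mathrm{sep}(w^R,x^R)\le k$, and let $B'$ be a DFA with at most $k$ states that accepts exactly one of $w^R,x^R$. Let $Q$ be its state set, $q_0$ its start state, $A$ its accepting set. Define a DFA $D$ whose states are the subsets of $Q$, with start state $A$, transitions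
$$S\ \overset{a}{\longmapsto}\ \{q:\delta_{B'}(q,a)\in S\},$$
and accepting states the sets $S$ with $q_0\in S$. We claim that after reading $v$ the state of $D$ is $S_v=\{q:\delta_{B'}(q,v^R)\in A\}$. For the empty word this is $A$. If it holds for $v$, then after $va$ the state is
$$\{q:\delta_{B'}(q,a)\in S_v\}=\{q:\delta_{B'}(q,a\,v^R)\in A\},$$
and $a\,v^R=(va)^R$. So $D$ accepts $v$ if and only if $q_0\in S_v$, that is, if and only if $B'$ accepts $v^R$. Hence $D$ accepts exactly one of $w,x$, and after complementing its accepting set if necessary it separates $w$ and $x$. It has at most $2^k$ states.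

For $k\ge2$ the maximum defining $F(k)$ is over a nonempty set (the empty word and the word $0$ are separated by two states), and we have just bounded it, so $F(k)$ is well defined and $F(k)\le 2^k$. $\square$

The imitating automaton $D$ keeps track of a *subset* of the states of $B'$. The lower bound will have to show that, for a suitable pair of words, something of this order is unavoidable.

## Two natural attempts and where they stop

**Attempt by state complexity.** It is a textbook phenomenon that reversing a language can blow up the number of states. The language of words whose $k$-th letter is $1$ has a DFA with $k+2$ states: count up to $k-1$ letters, then go to an accepting or a rejecting sink. Its reversal, the words whose $k$-th letter *from the end* is $1$, needs $2^k$ states: if $u\ne u'$ have length $k$ and differ in position $i$, then exactly one of $u0^{i-1}$, $u'0^{i-1}$ is in the language, so $u$ and $u'$ must lead to different states. It is tempting to extract a hard pair from this.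

Here is where it stops. The argument shows that each automaton $D$ with fewer than $2^k$ states confuses *some* pair $u,u'$, but the pair depends on $D$. We need one pair that confuses all small automata at once. A particular pair from this family can be very easy: $10^{k-1}$ and $0^k$ are separated by the two-state automaton that computes the parity of the number of $1$s.

**Attempt by powers.** There is a standard way to fool all small automata at once. In an automaton with at most $m$ states, among $q,qv,\dots,qv^m$ two states coincide, say $qv^i=qv^j$ with $i<j\le m$. From index $i$ on, the sequence $qv^t$ has period $j-i\le m$, which divides $m!$. So $qv^{m}=qv^{m+m!}$, and the pair $v^m,v^{m+m!}$ has $\mathrm{sep}>m$. But the reversals are $(v^R)^m$ and $(v^R)^{m+m!}$, and the same argument shows that they too have $\mathrm{sep}>m$. The pair is hard in both directions.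

We keep the exponent $m!$ and break the symmetry. In $v^{m}v^{m!}$ the prefix $v^m$ has one job: it brings the automaton into a set of states on which $v$ acts as a permutation, so that $v^{m!}$ does nothing there. Let another word $R$ do that job and look at pairs
$$R\qquad\text{and}\qquad R\,\alpha^{m!}.$$
We want two things. Every small automaton, reading from the left, should be permuted by $\alpha$ once it has read $R$. And one fixed small automaton $B$, reading from the right, should notice whether $\alpha$ is there: $R$ read from the right should leave it alive, while $\alpha$ read from the right should kill it, sending it to a sink $\bot$. We first carry this out over a large alphabet designed for the purpose, and then encode that alphabet in binary.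

## An alphabet whose letters act backwards on $[n]\cup\{\bot\}$

Fix $n\ge 2$, put $[n]=\{1,\dots,n\}$, and let $\bot\notin[n]$.

**Definition (the alphabet $\mathcal G$).** $\mathcal G$ is a finite alphabet in which each letter $g$ carries a map $\hat g$ of $[n]\cup\{\bot\}$ to itself with $\hat g(\bot)=\bot$. Its letters are the following.

* For all $V\subseteq[n]$ and $x,y\in[n]$, a letter $s=s_{V,y,x}$ with $\hat s(j)=y$ for $j\in V$ and $\hat s(j)=x$ for $j\in[n]\setminus V$. These letters are called *total*.
* One letter $c$ such that $H_0:=\{j\in[n]:\hat c(j)=\bot\}$ satisfies $\emptyset\ne H_0\ne[n]$.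

For a word $w=g_1\cdots g_t$ put $\hat w=\hat g_1\circ\cdots\circ\hat g_t$, so that the *last* letter is applied first. This is the action of an automaton that reads $w$ from right to left. We have $\widehat{uv}=\hat u\circ\hat v$. The *killed set* of $w$ is
$$K(w)=\{j\in[n]:\hat w(j)=\bot\}.$$
For a total letter $s$ we have $\hat s(j)\in[n]$ for $j\in[n]$, and $\widehat{ws}(j)=\hat w(\hat s(j))$, so
$$K(ws)=\hat s^{-1}(K(w)).\tag{1}$$
Appending a total letter on the right thus pulls the killed set back.

**Example.** Let $n=3$ and $\hat c:1\mapsto3,\ 2\mapsto2,\ 3\mapsto\bot$, so $H_0=\{3\}$. For $s=s_{\{1\},3,2}$ we get $\widehat{cs}(1)=\hat c(3)=\bot$ and $\widehat{cs}(2)=\widehat{cs}(3)=\hat c(2)=2$. So $K(cs)=\{1\}$, in agreement with (1): $\hat s^{-1}(\{3\})=\{1\}$. For $cc$ we get $1\mapsto3\mapsto\bot$, $2\mapsto 2$, $3\mapsto\bot$, so $K(cc)=\{1,3\}$.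

A *$\mathcal G$-automaton* is a finite set of states with a total transition function for the letters of $\mathcal G$; there are no initial or final states. It reads words in the usual direction, and we write $qw$ for the state reached from $q$ after reading $w$ from left to right. Every word is therefore read in two ways: forwards by $\mathcal G$-automata, and backwards on $[n]\cup\{\bot\}$.

**Proposition.** If $\binom m2<2^n-2$, there are $R,\alpha\in\mathcal G^*$ such that

* (i) $R$ and $R\alpha^{m!}$ induce the same map on the states of every $\mathcal G$-automaton with at most $m$ states;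
* (ii) $\hat R$ maps $[n]$ to a single point $i_0\in[n]$, while $\widehat{R\alpha^{m!}}$ maps $[n]$ to $\bot$.

Some upper bound on $m$ is needed here. Take the $\mathcal G$-automaton whose states are the $2^n$ subsets of $[n]$, and which goes from $K$ to $\hat s^{-1}(K)$ on a total letter $s$, and to $\{j:\hat c(j)=\bot\text{ or }\hat c(j)\in K\}$ on $c$. Reading $w$ from $\emptyset$ leads to $K(w)$. If (ii) holds, it goes from $\emptyset$ to $\emptyset$ on $R$ and to $[n]$ on $R\alpha^{m!}$. So (i) and (ii) are incompatible when $m\ge 2^n$. This is the subset construction again: an automaton with enough memory simply knows $K(w)$.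

## A word of minimal rank, and the trouble with killing

We now prove the Proposition. Assume $\binom m2<2^n-2$.

**Step 1: put all small automata into one.** We want to treat all $\mathcal G$-automata with at most $m$ states simultaneously. Let $\mathcal Q$ be the disjoint union of all complete $\mathcal G$-automata on state sets $\{1,\dots,r\}$ with $1\le r\le m$. There are finitely many of them, because $\mathcal G$ is finite; we call them the *components* of $\mathcal Q$. Every $\mathcal G$-automaton with at most $m$ states is isomorphic to a component. Words act on $\mathcal Q$ by $q\mapsto qw$ and preserve components.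

**Step 2: choose $R$ so that harmless words cannot merge states.** Call a word harmless if it kills nothing:
$$\Lambda=\{w:\hat w([n])\subseteq[n]\}=\{w:K(w)=\emptyset\}.$$
This is a submonoid of $\mathcal G^*$: it contains the empty word, and $\widehat{uv}=\hat u\circ\hat v$. Choose $R\in\Lambda$ such that $|\mathcal QR|$ is as small as possible, where $\mathcal QR=\{qR:q\in\mathcal Q\}$. The word $R\,s_{[n],1,1}$ is also in $\Lambda$ and its image on $\mathcal Q$ is no larger, so it attains the minimum too. Replacing $R$ by it, we may assume that $R$ ends in the letter $s_{[n],1,1}$, and then $\hat R([n])=\{i_0\}$ for a point $i_0\in[n]$.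

If $\lambda\in\Lambda$, then $R\lambda\in\Lambda$, so $|\mathcal QR\lambda|\ge|\mathcal QR|$ by minimality. As $\mathcal QR\lambda$ is the image of the finite set $\mathcal QR$ under $\lambda$, this means
$$\text{every }\lambda\in\Lambda\text{ acts injectively on }\mathcal QR.\tag{2}$$

**Step 3: extend this to words that kill only partly.** We need to handle words that kill some points. Claim:
$$\text{if } p\ne p' \text{ in } \mathcal QR \text{ and } K(w)\ne[n],\text{ then } pw\ne p'w.\tag{3}$$
Pick $i$ with $\hat w(i)\in[n]$. The word $w\,s_{[n],i,i}$ maps all of $[n]$ to $\hat w(i)\in[n]$, so it lies in $\Lambda$. By (2), $pw\,s_{[n],i,i}\ne p'w\,s_{[n],i,i}$, and therefore $pw\ne p'w$.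

**What is left, and why the obvious choice fails.** We need a word $\alpha$ that kills all of $[n]$ and is still injective on $\mathcal QR$. Since $K(\alpha)=[n]$, (3) says nothing about $\alpha$ itself. The obvious try is to kill the single point $i_0$ and then append $R$. Take
$$w_0=c\,s_{\{i_0\},h,x},\qquad h\in H_0,\ x\in[n]\setminus H_0 .$$
By (1), $K(w_0)=\hat s_{\{i_0\},h,x}^{-1}(H_0)=\{i_0\}$. So $\alpha=w_0R$ satisfies $\hat\alpha(j)=\hat w_0(i_0)=\bot$ for all $j\in[n]$: it kills everything. And by (3) the prefix $w_0$ is injective on $\mathcal QR$. But the states $pw_0$ no longer lie in $\mathcal QR$, and the second factor $R$ may merge them. Here is a component that does so.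

**Example (a seven-state automaton that sees $w_0$ coming).** Let $m\ge 7$. Write $s=s_{\{i_0\},h,x}$ and $t=s_{[n],i_0,i_0}$; these are different letters because $h\ne x$. The states are $a_\varepsilon,b_\varepsilon,d_\varepsilon$ for $\varepsilon\in\{0,1\}$, and a sink $z$. The index $\varepsilon$ never changes. On $c$, each of $a_\varepsilon,b_\varepsilon,d_\varepsilon$ goes to $b_\varepsilon$. On $s$, $b_\varepsilon$ goes to $d_\varepsilon$, while $a_\varepsilon,d_\varepsilon$ go to $a_\varepsilon$. On $t$, $d_\varepsilon$ goes to $z$, while $a_\varepsilon,b_\varepsilon$ go to $a_\varepsilon$. On all other letters, $a_\varepsilon,b_\varepsilon,d_\varepsilon$ go to $a_\varepsilon$.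

A word leads from $a_\varepsilon$ to $z$ only if it has the form $u\,c\,s\,t\,v$. For such a word, $\hat t$ sends $[n]$ to $i_0$, then $\hat s(i_0)=h$ and $\hat c(h)=\bot$, so $K(ucstv)=[n]$. Hence no word of $\Lambda$ merges $a_0$ and $a_1$.

Now observe that $R'=tR$ is an equally good choice for $R$: it lies in $\Lambda$, it satisfies $\hat R'([n])=\{i_0\}$, and $|\mathcal Q tR|\le|\mathcal QR|$. It ends in $s_{[n],1,1}$, like $R$, and it does not lead from $a_\varepsilon$ to $z$. So it leads $a_\varepsilon$ back to $a_\varepsilon$, because $s_{[n],1,1}$ is a constant letter, hence neither $c$ nor $s$, and leads to $a_\varepsilon$ whenever it does not lead to $z$. Thus $a_0,a_1\in\mathcal QR'$. But $a_\varepsilon w_0=d_\varepsilon$ and $d_\varepsilon t=z$, so $w_0R'$ merges $a_0$ and $a_1$.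

In this example, the pair $\{d_0,d_1\}$ is reached from $\{a_0,a_1\}$ only by words that kill $i_0$. The pair "knows" that $i_0$ is dead, so it can afford to merge when the next letter points everything to $i_0$. The cure is to replace $w_0$ by a word that kills $i_0$ in such a way that no pair of states knows it.

## What a pair of states knows: the trackers

**Definition (tracker).** Let $\pi=\{p,p'\}\subseteq\mathcal QR$ be a 2-set inside one component. For a word $w$ with $pw\ne p'w$ put
$$T_\pi(w)=\bigcap\{K(w'):\ w'\in\mathcal G^*,\ \{pw',p'w'\}=\{pw,p'w\}\}.$$

This is the set of points that are certainly killed, as far as one can tell from the pair of states reached. Since $w'=w$ is allowed, $T_\pi(w)\subseteq K(w)$.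

**Example.** In the seven-state automaton, with $\pi=\{a_0,a_1\}$ (and $R'$ in the role of $R$), there are three pairs to consider. If $w$ leads $\pi$ to $\{a_0,a_1\}$, then the empty word is among the $w'$, so $T_\pi(w)=\emptyset$. If $w$ leads $\pi$ to $\{b_0,b_1\}$, every $w'$ ends in $c$, so $K(w')\supseteq H_0$, and $w'=c$ gives equality; so $T_\pi(w)=H_0$. If $w$ leads $\pi$ to $\{d_0,d_1\}$, every $w'$ ends in $cs$, so by (1) $K(w')\supseteq\hat s^{-1}(H_0)=\{i_0\}$, and $w'=w_0$ gives equality; so $T_\pi(w)=\{i_0\}$.

**Step 4: a small automaton cannot know every set.** This step is the only place where the bound on $m$ is used. Claim (a): for each $\pi$, some nonempty proper subset $V\subset[n]$ is not of the form $T_\pi(w)$ for any $w$. By definition, $T_\pi(w)$ depends only on $\pi$ and on the 2-set $\{pw,p'w\}$, which lies in a component with at most $m$ states. So for fixed $\pi$ it takes at most $\binom m2$ values. There are $2^n-2>\binom m2$ nonempty proper subsets of $[n]$, so one of them is missed.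

**Step 5: knowledge pulls back along total letters.** We need to control $T_\pi$ when we lengthen a word. Claim (b): if $s$ is total and $pws\ne p'ws$, then
$$T_\pi(ws)\subseteq\hat s^{-1}(T_\pi(w)).$$
First, $pw\neq p'w$, so the right side makes sense. If $w'$ satisfies $\{pw',p'w'\}=\{pw,p'w\}$, then $\{pw's,p'w's\}=\{pws,p'ws\}$, so $w's$ is one of the words over which the intersection $T_\pi(ws)$ is taken. Hence $T_\pi(ws)\subseteq K(w's)=\hat s^{-1}(K(w'))$ by (1). Intersecting over all such $w'$, and using that preimages commute with intersections, we get the claim.

In particular, if $T_\pi(w)=\emptyset$ then $T_\pi(ws)=\emptyset$: once a pair knows nothing, total letters teach it nothing.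

## Killing $i_0$ without any pair knowing

**Step 6: make the pairs ignorant one after another.** Let $\pi_1,\dots,\pi_L$ be all 2-subsets of $\mathcal QR$ that lie inside a component ($L=0$ is possible). We construct words $w_0,\dots,w_L$ with
$$K(w_k)=\{i_0\},\qquad T_{\pi_i}(w_k)=\emptyset\ \text{ for } i\le k.$$
Every word appearing below has killed set different from $[n]$, so by (3) all trackers we write are defined.

*Start.* The word $w_0=c\,s_{\{i_0\},h,x}$ from above has $K(w_0)=\{i_0\}$, and there is no condition on trackers yet.

*From $w_{k-1}$ to $w_k$.* We route the killed set through a set $V$ that $\pi_k$ cannot know. Let $V$ be the set given by (a) for $\pi=\pi_k$. Choose $x\in[n]\setminus\{i_0\}$, which is possible as $n\ge2$, and put $s=s_{V,i_0,x}$. By (1),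
$$K(w_{k-1}s)=\hat s^{-1}(\{i_0\})=V .$$
Let $T=T_{\pi_k}(w_{k-1}s)$. Then $T\subseteq K(w_{k-1}s)=V$, and $T\ne V$ because $V$ is not a value of $T_{\pi_k}$. So there is a point $h'\in V\setminus T$: it is dead, and the pair $\pi_k$ does not know it. Choose also $x'\in[n]\setminus V$, possible as $V\neq[n]$; since $T\subseteq V$, also $x'\notin T$. Put
$$s'=s_{\{i_0\},h',x'},\qquad w_k=w_{k-1}\,s\,s'.$$
By (1), $K(w_k)=\hat s'^{-1}(V)=\{i_0\}$, because $h'\in V$ and $x'\notin V$. By (b), $T_{\pi_k}(w_k)\subseteq\hat s'^{-1}(T)=\emptyset$, because the values of $\hat s'$ on $[n]$ are $h'$ and $x'$, and neither is in $T$. For $i<k$ we have $T_{\pi_i}(w_{k-1})=\emptyset$, and two applications of (b) give $T_{\pi_i}(w_k)=\emptyset$. This completes the construction.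

**Step 7: define $\alpha$ and verify (ii).** Put $\alpha=w_LR$. For $j\in[n]$ we have $\hat\alpha(j)=\hat w_L(\hat R(j))=\hat w_L(i_0)=\bot$. Since $m!\ge1$ and $\bot$ is fixed by all maps, $\widehat{R\alpha^{m!}}=\hat R\circ\hat\alpha^{\,m!}$ maps $[n]$ to $\bot$. Together with $\hat R([n])=\{i_0\}$ this is (ii).

**Step 8: $\alpha$ is injective on $\mathcal QR$.** This is where ignorance pays off: to a pair that does not know $i_0$ is dead, $w_L$ looks like a word that leaves $i_0$ alive. Let $p\ne p'$ in $\mathcal QR$. If they lie in different components, then so do $p\alpha$ and $p'\alpha$, and these are different. Otherwise $\pi=\{p,p'\}$ is one of the $\pi_i$, and $T_\pi(w_L)=\emptyset$ does not contain $i_0$. By definition of $T_\pi$ there is a word $w'$ with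
$$\{pw',p'w'\}=\{pw_L,p'w_L\}\qquad\text{and}\qquad \hat w'(i_0)\in[n].$$
Then $\widehat{w'R}([n])=\hat w'(\hat R([n]))=\{\hat w'(i_0)\}\subseteq[n]$, that is, $w'R\in\Lambda$. By (2), $pw'R\ne p'w'R$. Reading $R$ from both sides of the equality of pairs gives $\{p\alpha,p'\alpha\}=\{pw'R,p'w'R\}$, a set with two elements. So $p\alpha\ne p'\alpha$.

**Step 9: verify (i).** Let $Q$ be a component. Since $\alpha$ ends in $R$, it maps $QR$ into $QR$, and by Step 8 it does so injectively. As $QR$ is finite, $\alpha$ acts on $QR$ as a permutation. Its cycles have length at most $|QR|\le m$, and such lengths divide $m!$, so $\alpha^{m!}$ is the identity on $QR$. Thus $qR\alpha^{m!}=qR$ for every $q\in Q$. Every $\mathcal G$-automaton with at most $m$ states is isomorphic to a component, so (i) holds and the Proposition is proved. $\square$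

## A binary automaton with $n+2$ states that realizes $\mathcal G$

We now need one small DFA over $\{0,1\}$ in which every letter of $\mathcal G$ is the action of some binary word. From now on $n\ge3$ is odd. Let $B$ have states $[n]\cup\{*,\bot\}$, start state $1$, and transitions

* on $0$: $i\mapsto i+1$ for $i<n$; $n\mapsto1$; $*\mapsto\bot$; $\bot\mapsto\bot$;
* on $1$: $1\mapsto2$; $2\mapsto1$; $i\mapsto i$ for $3\le i\le n-1$; $n\mapsto *$; $*\mapsto1$; $\bot\mapsto\bot$.

The letter $0$ rotates $[n]$. The letter $1$ swaps $1$ and $2$, and puts $n$ on probation in the state $*$: a second $1$ brings it back to $1$, while a $0$ kills it.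

**Lemma.** (A) The word $u_c=10$ sends $n$ to $\bot$ and maps $[n-1]$ into $[n]$. (B) For every $f:[n]\to[n]$ with at most two values there is $u\in\{0,1\}^*$ with $\delta_B(i,u)=f(i)$ for all $i\in[n]$.

**Proof of (A).** We follow the states: $n\mapsto *\mapsto\bot$; $1\mapsto2\mapsto3$; $2\mapsto1\mapsto2$; and $i\mapsto i\mapsto i+1$ for $3\le i\le n-1$.

**Proof of (B), first part: every map $[n-1]\to[n-1]$ is induced by a word.** The word $11$ fixes $1,\dots,n-1$ and sends $n\mapsto *\mapsto1$. So three words act on $[n-1]$ as follows.

* The word $1$ acts as the transposition $(1\,2)$.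
* The word $011$ acts as the cycle $(1\,2\cdots n-1)$: for $i<n-1$ we get $i\mapsto i+1$, fixed by $11$, and $n-1\mapsto n\mapsto1$.
* The word $0011$ sends $i\mapsto i+2$ for $i\le n-3$; it sends $n-2\mapsto n\mapsto1$, and $n-1\mapsto 1\mapsto1$, where the first arrow is $00$ and the second is $11$. Its image is $\{1\}\cup\{3,\dots,n-1\}$, so it is a map of rank $n-2$ (the *rank* of a map is the size of its image).

A transposition of neighbours in a long cycle and the cycle itself generate the symmetric group, so the first two words generate all permutations of $[n-1]$.

Next, all maps of rank $n-2$. A map of the $(n-1)$-element set $[n-1]$ with rank $n-2$ identifies exactly one pair of points and is otherwise injective. Let $e$ be the action of $0011$ and let $g$ be any map of rank $n-2$. Choose a permutation $\sigma$ of $[n-1]$ that takes the pair identified by $g$ to the pair identified by $e$. Then $e\circ\sigma$ and $g$ identify the same points, so there is a bijection from the image of $e$ to the image of $g$ that carries $e(\sigma(k))$ to $g(k)$ for all $k$. Extend it to a permutation $\tau$ of $[n-1]$. Then $g=\tau\circ e\circ\sigma$, which is induced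 by a word.

Finally, maps of rank $r<n-2$, by induction on decreasing rank. Let $h$ have rank $r<n-2$. Take $i\ne j$ with $h(i)=h(j)$. Let $g$ send $j\mapsto i$ and fix all other points; it has rank $n-2$. Let $h_1$ agree with $h$ off $j$, and let $h_1(j)$ be a point outside the image of $h$. Since $i$ still takes the value $h(j)$, the map $h_1$ has rank $r+1$, so it is induced by a word by induction. And "$g$, then $h_1$" equals $h$: it sends $j\mapsto i\mapsto h(i)=h(j)$, and $k\mapsto k\mapsto h(k)$ for $k\ne j$. So $h$ is induced by a word. For a map $h':[n-1]\to[n-1]$, let $u_{h'}$ denote a word that induces it on $[n-1]$.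

**Proof of (B), second part: maps on $[n]$ with at most two values.** We reduce such a map $f$ to the first part by merging two neighbours of the $n$-cycle. Here oddness of $n$ enters: the cycle $1,2,\dots,n,1$ has odd length, so it has no proper colouring with two colours, and therefore $f(i)=f(i+1)$ for some $i\in[n]$, indices mod $n$. The word $0^{n-i}$ permutes $[n]$ and sends $i\mapsto n$, $i+1\mapsto1$. The word $11$ maps $[n]$ onto $[n-1]$ and identifies exactly $n$ and $1$. So the action $g$ of $0^{n-i}11$ maps $[n]$ onto $[n-1]$ and identifies exactly the pair $i,i+1$. Since $f$ takes the same value on this pair, $f=h\circ g$ for a map $h:[n-1]\to[n]$ with at most two values.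

The values of $h$ may include $n$, so we shift. As $n\ge3$ and $h$ has at most two values, some $t\in\{0,\dots,n-1\}$ satisfies $v-t\not\equiv0\pmod n$ for each value $v$ of $h$. Let $h'(k)\in\{1,\dots,n-1\}$ be the residue of $h(k)-t$ modulo $n$. Then $h'$ is a map $[n-1]\to[n-1]$, and $h$ is $h'$ followed by the action of $0^t$. So
$$u=0^{n-i}\,11\,u_{h'}\,0^t$$
acts on $[n]$ as $f$. $\square$

**Example.** Let $n=3$ and $f:1\mapsto3,\ 2\mapsto3,\ 3\mapsto2$. Here $i=1$, and $0011$ acts by $1\mapsto1$, $2\mapsto1$, $3\mapsto2$. So $h:1\mapsto3,\ 2\mapsto2$, and $t=1$ avoids both values. Then $h':1\mapsto2,\ 2\mapsto1$ is induced by the word $1$, and $u=0011\cdot1\cdot0$. Check: $1\mapsto1\mapsto2\mapsto3$, $2\mapsto1\mapsto2\mapsto3$, $3\mapsto2\mapsto1\mapsto2$.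

## Encoding $\mathcal G$ in binary: proof of Theorem 1 and the Corollary

Let $n\ge3$ be odd and $\binom m2<2^n-2$.

**Step 1: fix the alphabet and the code.** The letter $c$ of $\mathcal G$ was only required to kill some but not all points. Let $\hat c$ be the action of $u_c=10$ on $[n]\cup\{\bot\}$; by Lemma (A) it maps this set to itself and $H_0=\{n\}$. Each total letter $s$ restricts to a map $[n]\to[n]$ with at most two values; let $u_s$ be a word given by Lemma (B) for it. So for every letter $g$, the word $u_g$ acts on $[n]\cup\{\bot\}$ as $\hat g$, since $\bot$ is a sink of $B$. Define the homomorphism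
$$\psi:\mathcal G^*\to\{0,1\}^*,\qquad \psi(g)=(u_g)^R .$$
The code words are reversed because $B$ will read the *reversal* of $\psi(v)$. For $v=g_1\cdots g_t$ we have $\psi(v)^R=u_{g_t}\cdots u_{g_1}$, so for $i\in[n]$
$$\delta_B(i,\psi(v)^R)=\hat g_1(\cdots\hat g_t(i))=\hat v(i).\tag{4}$$

**Step 2: the reversals are easy.** Take $R,\alpha$ from the Proposition and put
$$w=\psi(R),\qquad x=\psi(R\alpha^{m!}).$$
By (4) and part (ii), $\delta_B(1,w^R)=i_0\ne\bot=\delta_B(1,x^R)$. So $B$ with accepting set $\{i_0\}$ separates $w^R$ from $x^R$. In particular $w\ne x$, and $\mathrm{sep}(w^R,x^R)\le n+2$.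

**Step 3: the words themselves are hard.** Let $D$ be any DFA over $\{0,1\}$ with at most $m$ states. Setting $q\cdot g=\delta_D(q,\psi(g))$ for $g\in\mathcal G$ turns its state set into a $\mathcal G$-automaton with at most $m$ states, in which $v\in\mathcal G^*$ acts as $\psi(v)$ does in $D$. By part (i), $R$ and $R\alpha^{m!}$ act in the same way, so $\delta_D(w)=\delta_D(x)$. Hence no DFA with at most $m$ states separates $w$ and $x$, that is, $\mathrm{sep}(w,x)>m$. This proves Theorem 1. $\blacksquare$

**Proof of the Corollary.** Let $n\ge5$ be odd and $m=2^{(n+1)/2}$. Then
$$\binom m2=\frac{2^{n+1}-2^{(n+1)/2}}{2}=2^n-2^{(n-1)/2}\le 2^n-4<2^n-2,$$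
because $(n-1)/2\ge2$. So Theorem 1 applies and gives a pair with $\mathrm{sep}(w,x)>2^{(n+1)/2}$ and $\mathrm{sep}(w^R,x^R)\le n+2$, hence with ratio greater than $2^{(n+1)/2}/(n+2)$. This tends to infinity with $n$, so the supremum is $\infty$. $\blacksquare$

## The growth of $F(k)$: completing Theorem 2

The upper bound $F(k)\le2^k$ was proved by the subset construction. For the lower bound, let first $k\ge7$ be odd. Put $n=k-2$, which is odd and at least $5$, and $m=2^{(n+1)/2}=2^{(k-1)/2}$, which is admissible by the computation just made. Theorem 1 gives a pair with $\mathrm{sep}(w^R,x^R)\le n+2=k$ and $\mathrm{sep}(w,x)>2^{(k-1)/2}$, so $F(k)>2^{(k-1)/2}$.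

Now let $k\ge8$ be even. The function $F$ is nondecreasing by definition, and $k-1\ge7$ is odd, so
$$F(k)\ge F(k-1)>2^{(k-2)/2}=2^{\lfloor(k-1)/2\rfloor}.$$
This proves Theorem 2. $\blacksquare$

The two bounds give
$$\tfrac12\le\liminf_k\frac{\log_2F(k)}k\le\limsup_k\frac{\log_2F(k)}k\le1 .$$
The factor $\tfrac12$ on the left comes from Step 4 of the Proposition, where the number of *pairs* of states, $\binom m2$, is compared with the number of subsets of $[n]$. The argument does not determine the exact constant in the exponent.
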